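# Zero-free functions in finite-codimensional subspaces of the disc algebra

## 1. Planting a point mass with a zero-free factor

We start with a small construction and say afterwards what it is for.

**Notation.** Let $\mathbb D$ be the open unit disc and $\mathbb T=\partial\mathbb D$. Let $\mathcal H$ be the space of entire functions, $\|f\|_r=\max_{|z|\le r}|f|$, and $\exp\mathcal H=\{e^g:g\in\mathcal H\}$, which is the set of zero-free entire functions. Write $\delta_a(f)=f(a)$ and $e_\xi(z)=e^{\xi z}$. For $c,v\in\mathbb C^k$ let $c\cdot v=\sum c_iv_i$; $|\cdot|$ is the Euclidean norm and $\langle\cdot,\cdot\rangle$ the Hermitian inner product, linear in the first slot. For $\lambda\in\mathbb C$ put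
$$q_\lambda=e^{-|\lambda|}e_\lambda,\qquad \zeta_\lambda=\bar\lambda/|\lambda|\in\mathbb T\quad(\lambda\ne0).$$

On $\overline{\mathbb D}$ we have $|q_\lambda(z)|=e^{\mathrm{Re}(\lambda z)-|\lambda|}\le1$, with equality (for $\lambda\neq0$) only at $z=\zeta_\lambda$. So $\|q_\lambda\|_1=1$, and for large $|\lambda|$ the function $q_\lambda$ is a peak at $\zeta_\lambda$.

Let $\Phi:\mathcal H\to\mathbb C^k$ be linear and $\|\cdot\|_1$-continuous. For $g\in\mathcal H$ put
$$F_g(\lambda)=\Phi(e^ge_\lambda)=\sum_{n\ge0}\Phi(e^gz^n)\frac{\lambda^n}{n!},$$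
an entire $\mathbb C^k$-valued function of $\lambda$. Suppose that $|F_g(\lambda')|e^{-|\lambda'|}$ is largest at $\lambda'=\lambda$, with value $a>0$ there. Here is the move:
$$g\ \longmapsto\ g^+=g+h\,\omega\,a^{-1}q_\lambda ,\qquad h>0\text{ small},\ |\omega|=1 .$$
To first order in $h$, the number $\Phi(e^ge_\xi)$ changes by
$$h\omega a^{-1}\Phi(e^gq_\lambda e_\xi)=h\omega\,a^{-1}e^{-|\lambda|}F_g(\lambda+\xi).$$
The next lemma says that, because $\lambda$ is a maximizer with $|\lambda|$ large, $F_g(\lambda+\xi)\approx e^{\xi\zeta_\lambda}F_g(\lambda)$. So the change is about $h\omega s\,e_\xi(\zeta_\lambda)$ with $s=a^{-1}e^{-|\lambda|}F_g(\lambda)$, $|s|=1$. As far as exponentials $e_\xi$ with fixed $\xi$ can tell, the zero-free factor $e^{g^+-g}$ has added to the functional $f\mapsto \Phi(e^gf)$ the point mass $h\omega s\,\delta_{\zeta_\lambda}$.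

We prove the lemma with an extra weight, which will be needed to keep $\lambda$ far from the origin.

**Lemma 1 (rigidity at a maximum).** Let $F:\mathbb C\to\mathbb C^k$ be entire, $\kappa\ge0$, $L\in\mathbb C$, and suppose that $|F(\lambda')|e^{-|\lambda'|-\kappa|\lambda'-L|}$ attains its maximum over $\mathbb C$ at $\lambda\ne0$. Then for every $\rho>0$ and $|\xi|\le\rho$,
$$|F(\lambda+\xi)-e^{\xi\zeta_\lambda}F(\lambda)|\le\bigl(1+e^{\kappa\rho+\rho^2/(2|\lambda|)}\bigr)\frac{|\xi|}{\rho}\,e^{|\xi|}\,|F(\lambda)|.\tag{1}$$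

*Proof.* First,
$$|\lambda+\xi|\le|\lambda|+\mathrm{Re}(\xi\zeta_\lambda)+\frac{|\xi|^2}{2|\lambda|}.\tag{2}$$
Indeed $|\lambda+\xi|^2=|\lambda|^2+2|\lambda|\mathrm{Re}(\xi\zeta_\lambda)+|\xi|^2$, and $\sqrt{x^2+y}\le x+\frac y{2x}$ for $x>0$, $y\ge-x^2$ (the right side is positive and its square is $x^2+y+y^2/4x^2$). Put $\Xi(\xi)=e^{-\xi\zeta_\lambda}F(\lambda+\xi)$. By maximality, $|\lambda+\xi-L|\le|\lambda-L|+|\xi|$, and (2),
$$|\Xi(\xi)|\le e^{-\mathrm{Re}(\xi\zeta_\lambda)}|F(\lambda)|e^{|\lambda+\xi|-|\lambda|+\kappa|\xi|}\le|F(\lambda)|e^{\kappa\rho+\rho^2/(2|\lambda|)}\qquad(|\xi|\le\rho).$$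
For a unit vector $c$, the function $\langle\Xi(\cdot)-\Xi(0),c\rangle$ vanishes at $0$ and is bounded on $|\xi|\le\rho$ by $(1+e^{\kappa\rho+\rho^2/(2|\lambda|)})|F(\lambda)|$. Schwarz's lemma bounds it by this constant times $|\xi|/\rho$. Take the supremum over $c$ and multiply by $|e^{\xi\zeta_\lambda}|\le e^{|\xi|}$. $\square$

For example, if $\Phi=\delta_1$ and $g=0$, then $F_0(\lambda)=e^\lambda$. The maximizers of $|F_0(\lambda)|e^{-|\lambda|}$ are the $\lambda\ge0$, and for $\lambda>0$ we have $\zeta_\lambda=1$ and $F_0(\lambda+\xi)=e^{\xi\zeta_\lambda}F_0(\lambda)$ exactly.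

What is this for? We shall want a zero-free $f$ solving $k$ linear equations $\Phi(f)=0$. If $\Phi$ contains a point mass $\tau\delta_\zeta$, $\zeta\in\mathbb T$, then a zero-free $f$ can be modified near $\zeta$ only, so that $f(\zeta)$ takes any nonzero value we like while the rest of $\Phi(f)$ hardly changes. A point mass is a free parameter. When $\Phi$ has no point mass, the move above is the way to make one.

## 2. Subspaces all of whose elements vanish somewhere

The disc algebra $A$ consists of the continuous functions on $\overline{\mathbb D}$ that are analytic in $\mathbb D$, with the supremum norm. An ideal $I$ of an algebra is regular if the algebra has an identity modulo $I$; in a unital algebra every ideal is regular. Its maximal ideals are exactly $I_a=\{f:f(a)=0\}$, $a\in\overline{\mathbb D}$, and all are closed. So "$f$ lies in a maximal ideal" means "$f$ has a zero in $\overline{\mathbb D}$".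

**Definition.** A Banach algebra $A$ has the $P(k,n)$ property ($k,n$ positive integers) if the following holds. Let $M$ be any closed $k$-codimensional subspace of $A$ such that every $f\in M$ lies in at least $n$ distinct closed maximal regular ideals (which may depend on $f$). Then there are $n$ distinct regular maximal ideals $I_1,\dots,I_n$ with $M\subset I_1\cap\dots\cap I_n$.

Two examples in the disc algebra. The space $\{f:f(0)=f(\frac12)=0\}$ has codimension $2$; each element has two zeros, and the space lies in $I_0\cap I_{1/2}$. The space $\{f:f(0)=f'(0)=0\}$ also has codimension $2$; its element $z^2$ has only one distinct zero, so it satisfies the hypothesis of $P(2,1)$ but not that of $P(2,2)$.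

By the Gleason–Kahane–Żelazko theorem every commutative complex unital Banach algebra has $P(1,1)$, and Pomorski proved that the disc algebra has $P(2,2)$. The paper whose title is printed as "Generalizations Of The" (doi:10.1216/rmjm/1181072922) asks whether the disc algebra has $P(k,1)$ for $k\ge2$. In plain words: if every function of a closed finite-codimensional subspace has a zero, must they all share one? The answer is yes for every $k$.

For a finite-dimensional space $N$ of functionals, $N(f)=0$ means $\theta(f)=0$ for all $\theta\in N$, and $\ker N=\{f:N(f)=0\}$.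

**Theorem 2.** Let $N$ be a finite-dimensional space of linear functionals on $\mathcal H$, all $\|\cdot\|_r$-continuous for some $r>0$. If $\delta_a\notin N$ for all $|a|\le r$, there is $g\in\mathcal H$ with $N(e^g)=0$.

**Theorem 3 ($P(k,1)$ for all $k\ge1$).** If $M\subset A$ is a closed subspace of finite codimension, each element of which has a zero in $\overline{\mathbb D}$, then $M\subset I_a$ for some $a\in\overline{\mathbb D}$.

**Theorem 4.** Let $M\subset A$ be closed of finite codimension $k\ge1$ and $Z(M)$ its set of common zeros in $\overline{\mathbb D}$. Then $|Z(M)|\le k$ and there is $g\in\mathcal H$ with $p\,e^g\in M$, where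
$$p=\prod_{a\in Z(M)\cap\mathbb D}(z-a)^{m_a}\prod_{\zeta\in Z(M)\cap\mathbb T}(z-\zeta),$$
$m_a$ being the largest $m$ such that all $f\in M$ vanish at $a$ to order $\ge m$. So some element of $M$ has zero set exactly $Z(M)$. Consequently $A$ has $P(k,n)$ for all $k,n\ge1$ (for $n>k$ the hypothesis is never satisfied).

*Proof of Theorem 3 from Theorem 2.* Let $M^\perp\subset A^*$ be the annihilator of $M$; it is finite-dimensional, and $M=\{f:M^\perp(f)=0\}$ because $M$ is closed. Let $N$ be $M^\perp$ restricted to $\mathcal H$. Polynomials are dense in $A$, so an element of $A^*$ is determined by its restriction to $\mathcal H$. If $M\subset I_a$ for no $a\in\overline{\mathbb D}$, then $\delta_a\notin M^\perp$, hence $\delta_a\notin N$, for all $|a|\le1$. Theorem 2 with $r=1$ gives $e^g$ annihilated by $M^\perp$, so $e^g\in M$. But $e^g$ has no zero, a contradiction. $\square$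

Theorem 2 is proved in Sections 4–9, and Theorem 4 in Section 10.

## 3. One functional, then two

Take $k=1$, $M=\ker\theta$ with $\theta\in A^*$, $\theta\ne0$, and suppose no $e_\lambda$ lies in $M$. Then $F(\lambda)=\theta(e_\lambda)$ is entire, zero-free, and $|F(\lambda)|\le\|\theta\|e^{|\lambda|}$. Write $F=e^G$; then $\mathrm{Re}\,G\le|\lambda|+\log\|\theta\|$, so $G$ is a polynomial of degree at most $1$. Hence $F(\lambda)=ce^{\alpha\lambda}$ with $c\ne0$. Comparing Taylor coefficients, $\theta(z^n)=c\alpha^n$. From $|c||\alpha|^n\le\|\theta\|$ for all $n$ we get $|\alpha|\le1$, and by density $\theta=c\,\delta_\alpha$, so $M=I_\alpha$. This is $P(1,1)$ for the disc algebra: either some $e_\lambda$ lies in $M$, or $M$ is a maximal ideal.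

For $k=2$ the functions $e_\lambda$ do not suffice. Let
$$M=\{f\in A: f(1)=f(-1),\ f(0)=2f'(0)\}.$$
The functionals $\delta_1,\delta_{-1},\delta_0,\delta_0'$ and any further $\delta_a$ are independent, so no $\delta_a$ is a combination of $\delta_1-\delta_{-1}$ and $\delta_0-2\delta_0'$. The conditions on $e_\lambda$ read $e^\lambda=e^{-\lambda}$, i.e. $\lambda\in i\pi\mathbb Z$, and $1=2\lambda$; they are incompatible. Still $M$ has a zero-free element: for $g=\frac12(z-z^3)$ we have $g(1)=g(-1)=0$, $g(0)=0$ and $g'(0)=\frac12$, so $e^g\in M$.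

This suggests using $k$ parameters: fix $h_1,\dots,h_k\in\mathcal H$ and look for a zero of the entire map $y\mapsto\Phi(e^{y_1h_1+\dots+y_kh_k})$ from $\mathbb C^k$ to $\mathbb C^k$. The argument above stops at one exact point. In one variable, omitting the value $0$ forces an exponential. In two variables, the map $(y_1,y_2)\mapsto(e^{y_1},y_2)$ is entire, of exponential growth, has invertible derivative everywhere, and omits $0$; so omitting $0$ no longer determines the map. We must produce zeros by construction. What does survive is local: if $0$ is nearly attained in a stable way, Brouwer's theorem produces an exact zero.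

## 4. Duality, Brouwer, and functions zero-free only on a disc

**Linear algebra.** A linear functional (on any vector space) vanishing on $\bigcap_{i\le k}\ker\theta_i$ lies in $\mathrm{span}(\theta_i)$. A linear map $\Phi=(\varphi_1,\dots,\varphi_k):\mathcal H\to\mathbb C^k$ is called nondegenerate if the $\varphi_i$ are independent; equivalently $\Phi(\mathcal H)=\mathbb C^k$, since a proper subspace of $\mathbb C^k$ is annihilated by some $c\ne0$. If $\Phi$ is nondegenerate and $f\in\exp\mathcal H$, then $h\mapsto\Phi(fh)$ is nondegenerate too, since every $u\in\mathcal H$ is $f\cdot(u/f)$ with $u/f\in\mathcal H$.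

**Lemma 5.** Let $\Psi_m\to\Psi$ uniformly on $\{y\in\mathbb C^k:|y|\le1\}$, all continuous with values in $\mathbb C^k$, $\Psi(0)=0$, and $\Psi$ differentiable at $0$ with derivative the identity. Then for all large $m$ there are $y_m$ with $\Psi_m(y_m)=0$, and $y_m\to0$.

*Proof.* For small $\epsilon>0$, $|y-\Psi(y)|\le\epsilon/2$ on $|y|\le\epsilon$. If $m$ is so large that $|\Psi_m-\Psi|\le\epsilon/2$, then $y\mapsto y-\Psi_m(y)$ maps $\{|y|\le\epsilon\}$ into itself. Brouwer's theorem gives a fixed point, i.e. a zero of $\Psi_m$ in $|y|\le\epsilon$. Let $y_m$ be a zero of smallest modulus; since $\epsilon$ was arbitrary, $y_m\to0$. $\square$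

The next lemma says that it is enough to find a solution that is zero-free on the disc where $N$ lives.

**Lemma 6.** Let $N$ be finite-dimensional, all $\theta\in N$ being $\|\cdot\|_r$-continuous. If $f_1\in\mathcal H$ is zero-free on $r\overline{\mathbb D}$ and $N(f_1)=0$, then $N(e^g)=0$ for some $g\in\mathcal H$.

*Proof.* If $N=0$ take $g=0$. Otherwise let $\Phi$ be given by a basis of $N$. For some $r'>r$ the function $f_1$ is zero-free on $\{|z|<r'\}$, so $f_1=e^{g_1}$ there; let $G_m$ be the Taylor polynomials of $g_1$. They converge uniformly on $r\overline{\mathbb D}$, so $\|e^{G_m}-f_1\|_r\to0$.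

The map $h\mapsto\Phi(f_1h)$ is nondegenerate. Indeed let $\theta\in N$ with $\theta(f_1h)=0$ for all $h\in\mathcal H$. For $u\in\mathcal H$ the function $u/f_1$ is analytic in $|z|<r'$; with its Taylor polynomials $h_m$ we get $f_1h_m\to u$ in $\|\cdot\|_r$, so $\theta(u)=0$. Hence $\theta=0$.

Choose $h_j\in\mathcal H$ with $\Phi(f_1h_j)=e_j$ (standard basis vector) and put $\Psi_m(y)=\Phi(e^{G_m+\sum y_jh_j})$. These converge uniformly on $|y|\le1$ to $\Psi(y)=\Phi(f_1e^{\sum y_jh_j})$. Here $\Psi(0)=\Phi(f_1)=0$ and $\Psi'(0)y=\sum y_j\Phi(f_1h_j)=y$. Lemma 5 gives $m$ and $y$ with $\Phi(e^{G_m+\sum y_jh_j})=0$. $\square$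

## 5. Induction on $\dim N$ and the radius of continuity

We prove Theorem 2 by induction on $k=\dim N$. For $k=0$ take $g=0$. Let $k\ge1$ and let Theorem 2 hold in dimensions $<k$, for all $r$. Put
$$r_0=\inf\{\rho>0:\text{all }\theta\in N\text{ are }\|\cdot\|_\rho\text{-continuous}\}\le r .$$
For instance $r_0=0$ for $N=\mathrm{span}(\delta_0')$, and $r_0=\frac12$ for $\theta(f)=f'(\frac12)$. The latter is $\|\cdot\|_\rho$-continuous for $\rho>\frac12$ by Cauchy's estimate, but not for $\rho=\frac12$, as $f=(2z)^n$ shows.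

**The case $r_0=0$.** Since $\delta_0\notin N$, linear algebra gives $f_1\in\ker N$ with $f_1(0)\ne0$. It is zero-free on some $\rho\overline{\mathbb D}$, $\rho>0$, and all of $N$ is $\|\cdot\|_\rho$-continuous. Apply Lemma 6 with radius $\rho$.

**The case $r_0>0$: scaling.** Replace each $\theta$ by $f\mapsto\theta(f(\cdot/r_0))$. This turns $\delta_a$ into $\delta_{a/r_0}$ and $\|\cdot\|_\rho$-continuity into $\|\cdot\|_{\rho/r_0}$-continuity, and it respects zero-freeness. So we may assume $r_0=1$: all $\theta\in N$ are $\|\cdot\|_\rho$-continuous for each $\rho>1$; for no $\rho<1$ are all of them $\|\cdot\|_\rho$-continuous; and $\delta_a\notin N$ for $|a|\le1$. (After scaling, the functional $f'(\frac12)$ becomes $2f'(1)$, which is not $\|\cdot\|_1$-continuous. So the next case does occur.)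

**Case I: some $\theta\in N$ is not $\|\cdot\|_1$-continuous.** Let $N_1\subsetneq N$ be the subspace of $\|\cdot\|_1$-continuous functionals. By induction ($r=1$), $N_1(f_0)=0$ for some $f_0\in\exp\mathcal H$. We claim that $\ker N$ is $\|\cdot\|_1$-dense in $\ker N_1$. A $\|\cdot\|_1$-continuous functional vanishing on $\ker N$ lies in $N$ by linear algebra, hence in $N_1$, hence vanishes on $\ker N_1$; the claim follows by Hahn–Banach. So there is $f_1\in\ker N$ with $\|f_1-f_0\|_1<\min_{\overline{\mathbb D}}|f_0|$. It is zero-free on $\overline{\mathbb D}$, hence on some $\rho\overline{\mathbb D}$ with $\rho>1$, where all of $N$ is continuous. Apply Lemma 6 with radius $\rho$.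

**Case II: all $\theta\in N$ are $\|\cdot\|_1$-continuous.** Let $\varphi_1,\dots,\varphi_k$ be a basis of $N$ and $\Phi=(\varphi_i)$. By the maximum principle $\|f\|_1=\max_{\mathbb T}|f|$. So by Hahn–Banach and Riesz,
$$\Phi(f)=\int_{\mathbb T}f\,d\mu$$
with a finite $\mathbb C^k$-valued Borel measure $\mu$ on $\mathbb T$, which we fix. Let $|\mu|$ be its total variation and fix $C_0\ge1$ with $|\Phi(f)|\le C_0\|f\|_1$.

That no $\rho<1$ works has one consequence, which we will need.

**Lemma 7 (growth).** In Case II, for all $\varepsilon>0$ and $\ell_0$ there is $L\in\mathbb C$ with $|L|\ge\ell_0$ and $|\Phi(e_L)|\ge e^{(1-\varepsilon)|L|}$.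

*Proof.* If this fails for some $\varepsilon$, it fails for every smaller one, so we may take $\varepsilon\in(0,1)$ and have $|\Phi(e_\lambda)|\le Ce^{(1-\varepsilon)|\lambda|}$ for all $\lambda$. Since $\Phi(e_\lambda)=\sum\Phi(z^n)\lambda^n/n!$, Cauchy's estimate on $|\lambda|=n/(1-\varepsilon)$ gives, for $n\ge1$,
$$|\Phi(z^n)|\le C\,n!\,\Bigl(\frac{e(1-\varepsilon)}n\Bigr)^n\le C'\sqrt n\,(1-\varepsilon)^n .$$
Let $\rho\in(1-\varepsilon,1)$ and write $\hat f(n)$ for Taylor coefficients. Since $|\hat f(n)|\le\rho^{-n}\|f\|_\rho$, we get $|\Phi(f)|\le\sum|\hat f(n)||\Phi(z^n)|\le C''\|f\|_\rho$. So all of $N$ is $\|\cdot\|_\rho$-continuous with $\rho<1$, a contradiction. $\square$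

## 6. An atom is a free parameter

First a toy case. Let $k=1$ and $\Phi(f)=f(0)+vf(1)$ with $v\ne0$; here $f(0)$ is the mean of $f$ over $\mathbb T$, and $v\delta_1$ is an atom. Choose $c$ with $e^c=-1/v$ and $p_m=c\bigl(\frac{1+z}2\bigr)^m$. Then $f_m=e^{p_m}$ has $f_m(1)=-1/v$ and $f_m(0)=e^{c2^{-m}}\to1$, so $\Phi(f_m)\to0$: the value at $1$ has been adjusted at no asymptotic cost elsewhere. The lemma does this with several atoms and vectors, and turns "tends to $0$" into "equals $0$".

**Lemma 8.** Let $\Phi^\circ(f)=\int_{\mathbb T}f\,d\mu^\circ$ be nondegenerate, $\mu^\circ$ a finite $\mathbb C^k$-valued measure. Let $\zeta_1,\dots,\zeta_s\in\mathbb T$ be distinct ($s\ge1$) with $\mu^\circ(\{\zeta_i\})=0$, and $\tau_i\in\mathbb C^k\setminus\{0\}$. Assume there is $f_0\in\exp\mathcal H$ with $c\cdot\Phi^\circ(f_0)=0$ whenever $c\cdot\tau_i=0$ for all $i$. Let $\Phi'=\Phi^\circ+\sum\tau_i\delta_{\zeta_i}$. Then there is $f\in\exp\mathcal H$ with $\Phi'(f)=0$ and $\{\Phi'(fh):h\in\mathcal H\}=\mathbb C^k$.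

*Proof.* Let $W=\mathrm{span}(\tau_i)$. The assumption says $\Phi^\circ(f_0)$ is killed by every $c$ that kills $W$, so $\Phi^\circ(f_0)\in W$.

**Step 1: make all coefficients nonzero.** The purpose is to arrange $\Phi^\circ(f_0)=-\sum x_i\tau_i$ with all $x_i\ne0$, because the values $f(\zeta_i)$ of a zero-free $f$ must be nonzero. Choose $h_j$ with $\Phi^\circ(f_0h_j)=e_j$ (Section 4). The map $y\mapsto\Phi^\circ(f_0e^{\sum y_jh_j})$ is holomorphic with derivative the identity at $0$. By the inverse function theorem its image contains a neighborhood of $\Phi^\circ(f_0)\in W$. The set $\{-\sum x_i\tau_i:\text{all }x_i\ne0\}$ is dense in $W$, being the image of a dense set under a continuous surjection $\mathbb C^s\to W$; so it meets that neighborhood. Replace $f_0$ by the corresponding $f_0e^{\sum y_jh_j}$.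

**Step 2: prescribe the values at $\zeta_i$, changing nothing else in the limit.** Choose $c_i$ with $e^{c_i}=x_i/f_0(\zeta_i)$ and let
$$p_m=\sum_ia_i^{(m)}\Bigl(\frac{1+\bar\zeta_iz}2\Bigr)^m,\qquad p_m(\zeta_j)=c_j\ \text{ for all }j .$$
The matrix $\bigl((1+\bar\zeta_i\zeta_j)/2\bigr)^m$ of this linear system tends to the identity, so for large $m$ the system is solvable with bounded $a^{(m)}$. The $p_m$ are uniformly bounded on $\overline{\mathbb D}$ and tend to $0$ pointwise on $\mathbb T\setminus\{\zeta_i\}$. Put $f_m=f_0e^{p_m}$; then $f_m(\zeta_i)=x_i$. Since $|\mu^\circ|(\{\zeta_i\})=0$, dominated convergence gives for each $h\in\mathcal H$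
$$\Phi'(f_mh)\to\Phi''(h):=\Phi^\circ(f_0h)+\sum x_i\tau_ih(\zeta_i),\qquad \Phi''(1)=0 .$$

**Step 3: $\Phi''$ is nondegenerate.** This is what makes the approximate zero correctable. Let $c\cdot\Phi''=0$. Then the measure $f_0\,(c\cdot\mu^\circ)+\sum x_i(c\cdot\tau_i)\delta_{\zeta_i}$ annihilates all polynomials, so by the F. and M. Riesz theorem it is absolutely continuous with respect to arc length. Its mass at $\zeta_i$ is $x_i(c\cdot\tau_i)$, because $\mu^\circ(\{\zeta_i\})=0$; this mass must vanish, so $c\cdot\tau_i=0$ for all $i$. Then $c\cdot\Phi^\circ(f_0h)=0$ for all $h$, and $c=0$ since $h\mapsto\Phi^\circ(f_0h)$ is nondegenerate.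

**Step 4: correct to an exact zero.** Choose $h_j$ (new ones) with $\Phi''(h_j)=e_j$. The maps $\Psi_m(y)=\Phi'(f_me^{\sum y_jh_j})$ are holomorphic, locally uniformly bounded, and converge pointwise to $\Psi(y)=\Phi''(e^{\sum y_jh_j})$ by Step 2. Locally bounded families of holomorphic maps are locally equicontinuous, so the convergence is locally uniform. Since $\Psi(0)=\Phi''(1)=0$ and $\Psi'(0)$ is the identity, Lemma 5 gives $y_m\to0$ with $\Psi_m(y_m)=0$. Put $f^{(m)}=f_me^{\sum(y_m)_jh_j}\in\exp\mathcal H$. Then $\Phi'(f^{(m)})=0$. As the $f_m$ are uniformly bounded on $\overline{\mathbb D}$, $\|f^{(m)}-f_m\|_1\to0$, so $\Phi'(f^{(m)}h_j)\to\Phi''(h_j)=e_j$. For $m$ large these $k$ vectors form a basis of $\mathbb C^k$, and $f=f^{(m)}$ works. $\square$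

**Case IIa: $\mu$ has an atom.** Let $v:=\mu(\{\zeta\})\ne0$, $\Phi^\circ=\Phi-v\delta_\zeta$, $\mu^\circ=\mu-v\delta_\zeta$. This $\Phi^\circ$ is nondegenerate: if $c\cdot\Phi^\circ=0$ with $c\ne0$, then $c\cdot\Phi=(c\cdot v)\delta_\zeta$, so either $\delta_\zeta\in N$ or $c\cdot\Phi=0$, both impossible. If $c\cdot v=0$ then $c\cdot\Phi^\circ=c\cdot\Phi\in N$; these functionals form a $(k-1)$-dimensional subspace of $N$. By induction with $r=1$, some $f_0\in\exp\mathcal H$ is annihilated by all of them. Lemma 8 with $s=1$, $\tau_1=v$, $\Phi'=\Phi$ gives $f\in\exp\mathcal H$ with $\Phi(f)=0$. So Theorem 2 holds for $N$ in this case.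

There remains **Case IIb: $\mu$ has no atoms.**

## 7. Atomless measures: why one move is not enough

In Case IIb we want to make an atom with the move of Section 1. Let us see how far one move goes. Since $\mu$ has no atoms, $|\mu|(I)\to0$ uniformly over arcs $I$ whose length tends to $0$. Moreover $|q_\lambda|\to0$ as $|\lambda|\to\infty$, uniformly on $\mathbb T$ outside any arc of fixed length centered at $\zeta_\lambda$. Hence, for each fixed $g\in\mathcal H$,
$$|F_g(\lambda)|e^{-|\lambda|}=|\Phi(e^gq_\lambda)|\le\|e^g\|_1\int|q_\lambda|\,d|\mu|\to0\qquad(|\lambda|\to\infty).\tag{3}$$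

Take $g=0$, a far-away $\lambda$ at which (1) is useful, and $a=|F_0(\lambda)|e^{-|\lambda|}$. The factor $1+ta^{-1}q_\lambda$ gives exactly
$$\Phi\bigl((1+ta^{-1}q_\lambda)e_\xi\bigr)=\Phi(e_\xi)+t\,a^{-1}e^{-|\lambda|}F_0(\lambda+\xi),$$
that is, a mass of size about $|t|$. But it is guaranteed zero-free on $\overline{\mathbb D}$ only for $|t|<a$, and $a\to0$ by (3): the mass disappears in the limit. The factor $e^{ta^{-1}q_\lambda}$ is zero-free for every $t$. Its second-order term, however, contributes $\frac12t^2a^{-2}\Phi(q_\lambda^2e_\xi)$, for which our only bound is $\frac12|t|^2a^{-2}C_0e^{|\xi|}$, useless for $|t|\approx1$.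

The way out is to make many small moves $h\omega_ja_j^{-1}q_{\lambda_j}$, choosing a new maximizer $\lambda_j$ each time, with the $\omega_j$ independent and uniform on the three cube roots of unity. Then $E\omega=E\omega^2=0$, so the second-order terms vanish on average. About $h^{-2}$ moves are needed for a walk with steps of size $h$ to travel distance $1$, and the third-order terms add up to $O(h^{-2}\cdot h^3)=O(h)$. So $h\to0$ removes everything of order higher than one, however large the constants are. Two things must be watched. The maximizers must stay far out and near one direction, which is the task of a weight $e^{-\kappa|\lambda-L|}$ around a point $L$ from Lemma 7. And the weighted maximum must not collapse; here it helps that $\log|{\cdot}|$ of an analytic function is subharmonic, so that on average it does not decrease.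

## 8. A random walk of exponents

**Proposition 9.** In Case IIb there are functions $f_n\in\mathcal H$ ($n$ large), zero-free on $\overline{\mathbb D}$, points $\zeta,\zeta'\in\mathbb T$ and $\tau,\tau'\in\mathbb C^k$ such that, along a subsequence of $n$,
$$\Phi(f_ne_\xi)\to\Phi(e_\xi)+\tau e^{\xi\zeta}+\tau'e^{\xi\zeta'}\quad\text{for every }\xi\in\mathbb C,$$
and $\tau\delta_\zeta+\tau'\delta_{\zeta'}\ne0$.

The proof occupies this section. We use one probabilistic fact, on a finite probability space. If a process $Y_0,Y_1,\dots$ with values in a Hilbert space is such that $Y_j$ depends only on $\omega_1,\dots,\omega_j$, then "conditional" means given $\omega_1,\dots,\omega_j$, and $Y_J-Y_0$ is the sum of the conditional means of its increments plus a martingale part. The increments of the martingale part (increments minus their conditional means) are orthogonal in mean, so its second moment at time $J$ is the sum of the expected conditional variances.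

**Step 1: quantities and parameters.** For $g\in\mathcal H$ put
$$\Gamma_g(\xi)=F_g(\xi)-F_0(\xi)=\Phi((e^g-1)e_\xi),\qquad B(g)=\sup_\lambda|F_g(\lambda)|e^{-|\lambda|}\le C_0e^{\|g\|_1}.$$
$\Gamma_g$ is the change achieved so far; we want it to look like $e^{\xi\zeta}$ times a vector $\Gamma_g(0)$ of size about $1$. Fix $n\ge10$ and put
$$\kappa=1/n,\qquad b=C_0+4,\qquad\Lambda=\tfrac14\log n\quad(\text{so }\Lambda+1\le1/\kappa).$$
By Lemma 7 choose $L$, $\ell:=|L|$, with
$$|\Phi(e_L)|\ge e^{(1-\kappa^3)\ell},\qquad(1-\kappa)\ell\ge\kappa^{-2},\qquad\kappa^3\ell\ge\log(2b)+1 .$$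
Let $\zeta_n=\bar L/|L|$ and
$$M(g)=\sup_\lambda|F_g(\lambda)|e^{-|\lambda|-\kappa|\lambda-L|}\le B(g),\qquad m_*=be^{-\kappa^2\ell}.$$
Taking $\lambda=L$ gives $M(0)\ge e^{-\kappa^3\ell}$, and this exceeds $m_*$ because $(\kappa^2-\kappa^3)\ell=(n-1)\kappa^3\ell\ge9\kappa^3\ell>\log b$. Also $B(0)\le C_0<b$.

To measure $g$ itself let $\|g\|_H^2=\sum4^j|\hat g(j)|^2$, the squared $L^2$-mean of $g$ on $|z|=2$. By Cauchy–Schwarz, $\|g\|_1\le\sum|\hat g(j)|\le2\|g\|_H$, and $\|q_\lambda\|_H\le\max_{|z|=2}|q_\lambda|=e^{|\lambda|}$. Put $R^2=41\,n\,m_*^{-2}e^{4\ell}$.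

Call $g\in\mathcal H$ alive if
- (A1) $|\Gamma_g(0)|<1$,
- (A2) $B(g)<b$,
- (A3) $M(g)>m_*$,
- (A4) $\|g\|_H\le R$.

So $g=0$ is alive. The plan is to walk until $g$ is no longer alive, and to show that with positive probability it dies through (A1) or (A2), in either case producing a mass.

**Step 2: at an alive $g$, the move plants a mass near $\zeta_n$.** Since $B(g)<\infty$, $M(g)>0$ and $e^{-\kappa|\lambda-L|}\to0$ at infinity, $M(g)$ is attained. For each alive $g$ fix one maximizer $\lambda=\lambda(g)$. From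
$$be^{-\kappa^2\ell}=m_*<M(g)\le B(g)e^{-\kappa|\lambda-L|}<be^{-\kappa|\lambda-L|}$$
we get $|\lambda-L|<\kappa\ell$. Hence $\kappa^{-2}\le(1-\kappa)\ell\le|\lambda|\le2\ell$, and
$$|\zeta_\lambda-\zeta_n|=\Bigl|\frac\lambda{|\lambda|}-\frac L\ell\Bigr|\le\Bigl|\frac\lambda{|\lambda|}-\frac\lambda\ell\Bigr|+\frac{|\lambda-L|}\ell\le\frac{2|\lambda-L|}\ell\le2\kappa .$$
Put $a=|F_g(\lambda)|e^{-|\lambda|}\ge M(g)>m_*$. Apply Lemma 1 with $\rho=1/\kappa$: here $\kappa\rho+\rho^2/(2|\lambda|)\le1+\frac12$ and $1+e^{3/2}\le6$, so $|F_g(\lambda+\xi)-e^{\xi\zeta_\lambda}F_g(\lambda)|\le6\kappa|\xi|e^{|\xi|}|F_g(\lambda)|$. Since $|e^{\xi\zeta_\lambda}-e^{\xi\zeta_n}|\le2\kappa|\xi|e^{|\xi|}$,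
$$|F_g(\lambda+\xi)-e^{\xi\zeta_n}F_g(\lambda)|\le8\kappa|\xi|e^{|\xi|}|F_g(\lambda)|\qquad(|\xi|\le1/\kappa).\tag{4}$$

**Step 3: the walk.** Let $h\in(0,1)$ and $J=\lceil40/h^2\rceil$, so $Jh^2\le41$. Let $\omega_1,\dots,\omega_J$ be independent and uniform on the cube roots of unity. Put $g_0=0$. If $g_j$ is alive, with $\lambda_j=\lambda(g_j)$ and $a_j=|F_{g_j}(\lambda_j)|e^{-|\lambda_j|}$, let
$$g_{j+1}=g_j+h\,\omega_{j+1}a_j^{-1}q_{\lambda_j};$$
if $g_j$ is not alive, let $g_{j+1}=g_j$. Thus $g_j$ is a function of $\omega_1,\dots,\omega_j$. Let $g_*=g_J$, and let $\sigma\le\infty$ be the first index $j\le J$ at which $g_j$ is not alive ($\infty$ if there is none). A step from an alive $g_j$ is called an alive step; there are $\sigma\wedge J$ of them.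

$K$ denotes constants, possibly different at each occurrence, that may depend on everything ($n,\Phi,L,R$) except $h$, and that do not depend on the step or the outcome. Finitely many upper bounds on $h$ will be imposed, and $h$ is fixed at the end.

Let $g$ be alive with next value $g^+=g+h\omega a^{-1}q_\lambda$, and let $u\in\mathcal H$ with $\|u\|_1\le2e^{\Lambda+1}$. Expanding $e^{h\omega a^{-1}q_\lambda}$, with $\|a^{-1}q_\lambda\|_1\le1/m_*$ and $\|g\|_1\le2R$, we get
$$\Phi(e^{g^+}u)-\Phi(e^gu)=h\omega\,a^{-1}\Phi(e^gq_\lambda u)+h^2\omega^2w_2+\rho,\qquad|w_2|\le K,\ |\rho|\le Kh^3,\tag{5}$$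
where $w_2=\frac12a^{-2}\Phi(e^gq_\lambda^2u)$ does not depend on $\omega$, and $K$ is uniform in such $g,u$.

**Step 4: $g$ stays bounded with high probability.** This controls (A4). The process $(g_j)$ is a martingale for $\|\cdot\|_H$ with increments of norm at most $hm_*^{-1}e^{2\ell}$, because $\|q_\lambda\|_H\le e^{|\lambda|}\le e^{2\ell}$. By orthogonality $E\|g_*\|_H^2\le Jh^2m_*^{-2}e^{4\ell}\le41m_*^{-2}e^{4\ell}=R^2/n$. By Chebyshev, $P(\|g_*\|_H>R)\le1/n=\kappa$.

**Step 5: the accumulated change looks like a point mass.** Let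
$$v_\xi(g)=\Gamma_g(\xi)-e^{\xi\zeta_n}\Gamma_g(0)=\Phi\bigl((e^g-1)(e_\xi-e^{\xi\zeta_n})\bigr),$$
the error of that description. Let $|\xi|\le\Lambda+1$. By (5) with $u=e_\xi-e^{\xi\zeta_n}$, the increment of $v_\xi$ at an alive step is $h\omega w+h^2\omega^2w_2+\rho$ with $w=a^{-1}e^{-|\lambda|}\bigl(F_g(\lambda+\xi)-e^{\xi\zeta_n}F_g(\lambda)\bigr)$. By (4), $|w|\le8\kappa|\xi|e^{|\xi|}$. Since $E\omega=E\omega^2=0$, the conditional mean of the increment has norm at most $Kh^3$, and the conditional second moment is at most $h^2(8\kappa|\xi|e^{|\xi|})^2+Kh^3$. The conditional means add up to at most $JKh^3\le Kh$. As $v_\xi(g_0)=0$,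
$$E|v_\xi(g_*)|^2\le2\cdot41\cdot64\,\kappa^2|\xi|^2e^{2|\xi|}+Kh\qquad(|\xi|\le\Lambda+1).$$
To pass to all $\xi$ at once, note that $\xi\mapsto|v_\xi(g_*)|^2$ is subharmonic; averaging over unit discs gives
$$X:=\sup_{|\xi|\le\Lambda}|v_\xi(g_*)|^2\le\frac1\pi\int_{|\xi|\le\Lambda+1}|v_\xi(g_*)|^2\,dA(\xi).$$
The disc of integration has area $\pi(\Lambda+1)^2$, and $e^{2\Lambda}=n^{1/2}$, so
$$EX\le5248\,e^2(\Lambda+1)^4n^{-3/2}+Kh .$$
Put $\eta_n=400\,e\,(\Lambda+1)^2n^{-3/4}$. Then $\eta_n\to0$ and $\eta_n^2/16=10^4e^2(\Lambda+1)^4n^{-3/2}$. For $h$ small, $EX\le\eta_n^2/16$, so $P(X>\eta_n^2)\le\frac1{16}$.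

**Step 6: the walk dies in time.** Take $u=1$ in (5): at an alive step $\Gamma_g(0)$ has increment $h\omega s+h^2\omega^2w_2+\rho$ with $s=a^{-1}e^{-|\lambda|}F_g(\lambda)$, $|s|=1$. Since $|\Gamma_g(0)|<1$ while alive, $|\Gamma_{g_j}(0)|\le2$ for all $j$, if $h$ is small. The martingale part of $\Gamma_{g_j}(0)$ differs from it by at most $JKh^3\le Kh$, so its value at $J$ has second moment at most $5$ for $h$ small. Its increments have conditional variance at least $h^2-Kh^3$ at alive steps. Hence $(h^2-Kh^3)E[\sigma\wedge J]\le5$, so for $h$ small $E[\sigma\wedge J]\le6/h^2$ and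
$$P(g_*\text{ is alive})=P(\sigma=\infty)\le\frac{E[\sigma\wedge J]}J\le\frac6{h^2J}\le\frac6{40}.$$

**Step 7: $M$ does not drop.** This shows that death through (A3) is unlikely. Let $g$ be alive, $\lambda=\lambda(g)$, $F=F_g(\lambda)$, so $|F|\ge a>m_*$. Let $V(t)=\Phi(e^{g+ta^{-1}q_\lambda}e_\lambda)$. For $|t|=h$, as $\|e_\lambda\|_1\le e^{2\ell}$,
$$\frac{\langle V(t),F\rangle}{|F|^2}=1+c_1t+c_2t^2+O(Kh^3),\qquad|c_i|\le K,$$
with $c_i$ independent of $t$. For $h$ small this lies within $\frac12$ of $1$. Using $|V(t)|\ge|\langle V(t),F\rangle|/|F|$ and $\log|1+x|=\mathrm{Re}(x-x^2/2)+O(|x|^3)$,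
$$\log|V(h\omega)|-\log|F|\ge\mathrm{Re}\bigl(c_1h\omega+(c_2-\tfrac12c_1^2)h^2\omega^2\bigr)-Kh^3 .$$
The right side has conditional mean at least $-Kh^3$. Now $V(h\omega)=F_{g^+}(\lambda)$, so $M(g^+)\ge|V(h\omega)|e^{-|\lambda|-\kappa|\lambda-L|}$, whereas $M(g)=|F|e^{-|\lambda|-\kappa|\lambda-L|}$. Thus $M(g^+)>0$ and the conditional expectation of $\log M(g^+)$ is at least $\log M(g)-Kh^3$. At steps that are not alive nothing changes. So $M(g_j)>0$ for all $j$, and for $h$ small
$$E\log M(g_*)\ge\log M(0)-JKh^3\ge-\kappa^3\ell-Kh\ge-\kappa^3\ell-1 .$$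
For an upper bound: at an alive step $|F_{g^+}(\lambda')-F_g(\lambda')|e^{-|\lambda'|}\le C_0\|e^{g^+}-e^g\|_1\le Kh$ for all $\lambda'$, so $M(g_*)\le B(g_*)\le b+Kh\le2b$ for $h$ small. Let $E_3=\{M(g_*)\le m_*\}$. Since $\log m_*=\log(2b)-\log2-\kappa^2\ell$,
$$-\kappa^3\ell-1\le E\log M(g_*)\le\log(2b)-P(E_3)(\log2+\kappa^2\ell),$$
hence, by the choice of $\ell$,
$$P(E_3)\le\frac{\log(2b)+1+\kappa^3\ell}{\kappa^2\ell}\le\frac{2\kappa^3\ell}{\kappa^2\ell}=2\kappa .$$

**Step 8: a good outcome.** Fix $h$ satisfying all the requirements. The exceptional probabilities of Steps 4–7 sum to at most $\kappa+\frac1{16}+\frac6{40}+2\kappa<1$, as $\kappa\le\frac1{10}$. So there is an outcome for which $g:=g_*$ is not alive, (A3) and (A4) hold, and $X\le\eta_n^2$. Hence (A1) or (A2) fails: $|\Gamma_g(0)|\ge1$ or $B(g)\ge b$. Moreover $|\Gamma_g(0)|\le2$, $B(g)\le2b$, and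
$$|\Gamma_g(\xi)-e^{\xi\zeta_n}\Gamma_g(0)|\le\eta_n\qquad(|\xi|\le\Lambda).\tag{6}$$

**Step 9: the case $|\Gamma_g(0)|\ge1$.** Put $f_n=e^g$, $\tau_n=\Gamma_g(0)$, $\tau_n'=0$, $\zeta_n'=\zeta_n$. By (6), $\Phi(f_ne_\xi)=\Phi(e_\xi)+\Gamma_g(\xi)=\Phi(e_\xi)+e^{\xi\zeta_n}\tau_n+O(\eta_n)$ for $|\xi|\le\Lambda$.

**Step 10: the case $|\Gamma_g(0)|<1$, $B(g)\ge b$.** Now one single move of size comparable to $1$ is possible, because the unweighted maximum $B(g)$ is large. By (3), which uses that $\mu$ has no atoms, $B(g)$ is attained at some $\lambda_b$. For $|\lambda|\le\Lambda$, by (6),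
$$|F_g(\lambda)|e^{-|\lambda|}\le|F_0(\lambda)|e^{-|\lambda|}+|\Gamma_g(\lambda)|e^{-|\lambda|}\le C_0+|\Gamma_g(0)|+\eta_n\le C_0+1+\eta_n<b$$
as soon as $\eta_n<3$, i.e. for $n$ large, independently of the outcome. So $|\lambda_b|>\Lambda$. Let $\zeta_n'=\zeta_{\lambda_b}$. Lemma 1 with $\kappa=0$ and $\rho=\sqrt\Lambda$ (so $1+e^{1/2}\le3$) gives
$$|F_g(\lambda_b+\xi)-e^{\xi\zeta_n'}F_g(\lambda_b)|\le3\Lambda^{-1/2}|\xi|e^{|\xi|}|F_g(\lambda_b)|\qquad(|\xi|\le\sqrt\Lambda).\tag{7}$$
Put $f_n=e^g(1+s\,q_{\lambda_b})$ with $s=\pm\frac12$; it is entire, and zero-free on $\overline{\mathbb D}$ as $|q_{\lambda_b}|\le1$ there. Let $\tau_n=\Gamma_g(0)$ and $\tau_n'=sF_g(\lambda_b)e^{-|\lambda_b|}$. Since $|F_g(\lambda_b)|e^{-|\lambda_b|}=B(g)\in[b,2b]$, we have $\frac b2\le|\tau_n'|\le b$. By the parallelogram law $|\tau_n+\tau_n'|^2+|\tau_n-\tau_n'|^2\ge2|\tau_n'|^2$, so the sign of $s$ can be chosen with $|\tau_n+\tau_n'|\ge|\tau_n'|$. By (6) and (7), for each fixed $\xi$ and $n\to\infty$ within this case,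
$$\Phi(f_ne_\xi)=\Phi(e_\xi)+\Gamma_g(\xi)+sF_g(\lambda_b+\xi)e^{-|\lambda_b|}=\Phi(e_\xi)+e^{\xi\zeta_n}\tau_n+e^{\xi\zeta_n'}\tau_n'+o(1).$$

**Step 11: pass to the limit.** All $\tau_n,\tau_n'$ are bounded. Pass to a subsequence on which one of the two cases always occurs and $\zeta_n\to\zeta$, $\zeta_n'\to\zeta'$, $\tau_n\to\tau$, $\tau_n'\to\tau'$. This gives the asserted convergence. In the first case $|\tau|\ge1$ and $\tau'=0$. In the second $|\tau'|\ge b/2$ and $|\tau+\tau'|\ge b/2$. So $\tau\delta_\zeta+\tau'\delta_{\zeta'}\ne0$ in all cases, including $\zeta=\zeta'$. This proves Proposition 9. $\square$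

## 9. Solving $\Phi=0$ through the limit functional

We finish Case IIb, and with it Theorem 2. Let $f_n,\zeta,\zeta',\tau,\tau'$ be as in Proposition 9, with $n$ in the subsequence.

**Step 1: solve the equation for the limit functional.** Collecting terms, write
$$\Phi'=\Phi+\tau\delta_\zeta+\tau'\delta_{\zeta'}=\Phi+\sum_{i=1}^s\tau_i\delta_{\zeta_i},\qquad s\in\{1,2\},\ \zeta_i\text{ distinct},\ \tau_i\ne0 .$$
The functionals $c\cdot\Phi$ with $c\cdot\tau_i=0$ for all $i$ form a subspace of $N$ of dimension $<k$, containing no $\delta_a$ with $|a|\le1$. By induction some $f_0\in\exp\mathcal H$ is annihilated by all of them. Since $\Phi$ is nondegenerate and $\mu$ has no atoms, Lemma 8 with $\Phi^\circ=\Phi$ yields $f\in\exp\mathcal H$ with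
$$\Phi'(f)=0,\qquad\{\Phi'(fh):h\in\mathcal H\}=\mathbb C^k .$$

**Step 2: replace $f$ by a sum of exponentials.** Proposition 9 speaks only about the $e_\xi$, so we work in $\mathcal X=\mathrm{span}\{e_\xi:\xi\in\mathbb C\}$. It is an algebra, since $e_\xi e_\eta=e_{\xi+\eta}$. It is $\|\cdot\|_1$-dense in $\mathcal H$, because $\bigl((e^{tz}-1)/t\bigr)^j\to z^j$ uniformly on $\overline{\mathbb D}$ as $t\to0$. So $\{\Phi'(fh):h\in\mathcal X\}$ is a dense subspace of $\mathbb C^k$, i.e. all of $\mathbb C^k$, and there are $h_1,\dots,h_k\in\mathcal X$ for which the matrix $(\Phi'(fh_1),\dots,\Phi'(fh_k))$ is invertible. Take $u\in\mathcal X$ with $\|u-f\|_1$ so small that $u$ is zero-free on $\overline{\mathbb D}$, the matrix $Q=(\Phi'(uh_j))_j$ is invertible, and $x=-Q^{-1}\Phi'(u)$ satisfies $\|\sum x_jh_j\|_1<\frac14$. This is possible, since $\Phi'(u)\to\Phi'(f)=0$ and $Q\to(\Phi'(fh_j))_j$ as $u\to f$.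

**Step 3: transfer to $\Phi$.** As $u$ and $uh_j$ lie in $\mathcal X$, Proposition 9 gives $\Phi(f_nu)\to\Phi'(u)$ and $\Phi(f_nuh_j)\to\Phi'(uh_j)$. So for large $n$ the linear system
$$\Phi(f_nu)+\sum_jx_j^{(n)}\Phi(f_nuh_j)=0$$
has a solution $x^{(n)}$, and $x^{(n)}\to x$. For large $n$, then, $\|\sum x_j^{(n)}h_j\|_1<\frac12$, and
$$f^*=f_n\,u\,\Bigl(1+\sum x_j^{(n)}h_j\Bigr)$$
is entire, zero-free on $\overline{\mathbb D}$, and satisfies $\Phi(f^*)=0$. Lemma 6 with $r=1$ gives $g\in\mathcal H$ with $\Phi(e^g)=0$. This completes the induction and proves Theorem 2, hence Theorem 3. $\blacksquare$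

## 10. The exact zero set, and $P(k,n)$

We prove Theorem 4 by dividing out the common zeros and applying Theorem 2 to what is left. Let $N=M^\perp\subset A^*$, $\dim N=k$, so $M=\ker N$.

**Step 1: finiteness.** We have $a\in Z(M)$ if and only if $\delta_a\in N$, and distinct $\delta_a$ are independent, so $|Z(M)|\le k$. For $a\in Z(M)\cap\mathbb D$ let $\delta_a^{(i)}(f)=f^{(i)}(a)$. Every $m$ such that all $f\in M$ vanish to order $\ge m$ at $a$ gives $\delta_a^{(i)}\in N$ for $i<m$. The $\delta_a^{(i)}$ are independent, so $m\le k$. Thus $m_a$ is finite, $\delta_a^{(i)}\in N$ for $i<m_a$, and $\delta_a^{(m_a)}\notin N$.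

**Step 2: every $\nu\in A^*$ vanishing on $pA$ lies in $N$.** Let $I$ be the set of $f\in A$ vanishing to order $\ge m_a$ at each $a\in Z(M)\cap\mathbb D$ and vanishing at each $\zeta\in Z(M)\cap\mathbb T$. We show that $pA$ is dense in $I$. For $f\in I$ write $f=\prod_a(z-a)^{m_a}f_1$ with $f_1\in A$; then $f_1(\zeta)=0$ for $\zeta\in Z(M)\cap\mathbb T$. As $t\downarrow0$,
$$f_1\prod_\zeta\frac{z-\zeta}{z-(1+t)\zeta}\to f_1\quad\text{uniformly on }\overline{\mathbb D},$$
because the factors are bounded by $1$ on $\overline{\mathbb D}$, tend to $1$ uniformly away from the points $\zeta$, and $f_1$ is small near these points. Multiplying by $\prod_a(z-a)^{m_a}$ gives elements of $pA$ tending to $f$. So $\nu$ vanishes on $I$. Now $I$ is the common kernel of the finitely many functionals $\delta_a^{(i)}$ ($i<m_a$) and $\delta_\zeta$, so by linear algebra $\nu$ is a combination of these, and all of them lie in $N$.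

**Step 3: after division by $p$ no evaluation is left.** Let $N_p=\{u\mapsto\theta(pu):\theta\in N\}\subset A^*$. We claim $\delta_\beta\notin N_p$ for $|\beta|\le1$. Suppose $\theta\in N$ and $\theta(pu)=u(\beta)$ for all $u\in A$. There are three possibilities.

- $p(\beta)\ne0$. Then $\theta-p(\beta)^{-1}\delta_\beta$ vanishes on $pA$. By Step 2 it lies in $N$, so $\delta_\beta\in N$, i.e. $\beta\in Z(M)$, and so $p(\beta)=0$: a contradiction.
- $\beta=a\in Z(M)\cap\mathbb D$. Let $m=m_a$. Since $p$ vanishes to order exactly $m$ at $a$, $(pu)^{(m)}(a)=p^{(m)}(a)u(a)$ with $p^{(m)}(a)\ne0$. So $\theta-p^{(m)}(a)^{-1}\delta_a^{(m)}$ vanishes on $pA$, and $\delta_a^{(m)}\in N$ by Step 2: a contradiction to Step 1.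
- $\beta=\zeta\in Z(M)\cap\mathbb T$. Let $u_j=\bigl(\frac{1+\bar\zeta z}2\bigr)^j$. Then $|u_j|\le1$ on $\overline{\mathbb D}$, $u_j\to0$ uniformly away from $\zeta$, and $p(\zeta)=0$, so $\|pu_j\|\to0$. But $1=|u_j(\zeta)|=|\theta(pu_j)|\le\|\theta\|\,\|pu_j\|$: a contradiction.

**Step 4: conclusion.** Since polynomials are dense in $A$, also $\delta_\beta|_{\mathcal H}\notin N_p|_{\mathcal H}$ for $|\beta|\le1$. Theorem 2 with $r=1$, applied to $N_p|_{\mathcal H}$, gives $g\in\mathcal H$ with $\theta(pe^g)=0$ for all $\theta\in N$, i.e. $pe^g\in M$. Its zero set in $\overline{\mathbb D}$ is $Z(M)$.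

**Step 5: $P(k,n)$.** Suppose every $f\in M$ lies in at least $n$ distinct maximal ideals, i.e. has at least $n$ distinct zeros in $\overline{\mathbb D}$. Apply this to $f=pe^g$: it gives $|Z(M)|\ge n$, so $M\subset I_{a_1}\cap\dots\cap I_{a_n}$ for $n$ distinct points $a_j\in Z(M)$. If $n>k$ this contradicts $|Z(M)|\le k$, so the hypothesis is never satisfied then. Hence the disc algebra has $P(k,n)$ for all $k,n\ge1$, and in particular $P(k,1)$ for every $k\ge2$. $\blacksquare$
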